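\title{Bers fiber spaces that are Teichm\"uller spaces:\\ a proof of the Earle--Kra conjecture}

\begin{abstract}
The Bers fiber space $F(\Gamma)$ of a Fuchsian group $\Gamma$ is a domain fibered by quasidiscs over the Teichm\"uller space $T(\Gamma)$. If $\Gamma$ is torsion free of type $(g,n)$, then $F(\Gamma)$ is biholomorphic to the Teichm\"uller space $T(g,n+1)$. We prove the conjecture of Earle and Kra on groups with torsion: if $\Gamma$ contains elliptic elements and $F(\Gamma)$ is biholomorphic to a Teichm\"uller space, then $\Gamma$ has type $(0,3)$ or one of the four signatures $(0,4;2,2,2,\infty)$, $(0,4;2,2,\infty,\infty)$, $(0,5;2,2,2,2,\infty)$, $(0,6;2,2,2,2,2,2)$. Outside type $(0,3)$, an elliptic generator of $\Gamma$ must act on the target as a mapping class whose fixed locus is a hypersurface. There are few such mapping classes, all of them involutions, and the proof compares the centralizer of a lifted Dehn twist in $\Gamma$ with the centralizer of a multitwist in the mapping class group of the target. We also show that, when $\dim T(\Gamma)\ge1$, $F(\Gamma)$ is a Teichm\"uller space exactly when $\Gamma$ contains a torsion-free subgroup of finite index whose Teichm\"uller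 space has the same dimension.
\end{abstract}

\section{The question and the results}

\subsection*{Definitions}

All Fuchsian groups in this paper are finitely generated, of the first kind, and act on the upper half plane $U$; the lower half plane is denoted by $L$. Such a group $\Gamma$ has a \emph{signature} $(g,n;\nu_1,\dots,\nu_n)$. Here $g$ is the genus of the orbifold $U/\Gamma$, $n$ is the number of its distinguished points $x_1,\dots,x_n$, and $\nu_j\in\{2,3,\dots\}\cup\{\infty\}$ is the ramification number, or \emph{order}, of $x_j$; the points of order $\infty$ are the punctures. We order them so that $2\le\nu_1\le\dots\le\nu_n\le\infty$. A group with this signature exists if and only if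
\[
2g-2+\sum_{j=1}^n\Bigl(1-\frac1{\nu_j}\Bigr)>0 .
\]
The pair $(g,n)$ is the \emph{type} of $\Gamma$. The group contains elliptic elements exactly when some $\nu_j$ is finite.

A \emph{Beltrami coefficient} for $\Gamma$ is a function $\mu\in L^\infty(U)$ with $\|\mu\|_\infty<1$ and $\mu(\gamma z)\,\overline{\gamma'(z)}/\gamma'(z)=\mu(z)$ for all $\gamma\in\Gamma$. For such $\mu$, let $w_\mu$ be the quasiconformal self-map of $\hat{\mathbb C}$ that fixes $0,1,\infty$ and has Beltrami coefficient $\mu$ on $U$ and $0$ on $L$; it is conformal on $L$. Two coefficients $\mu,\nu$ are equivalent if $w_\mu=w_\nu$ on $L$. The \emph{Teichm\"uller space} $T(\Gamma)$ is the set of equivalence classes; through the Schwarzian derivative of $w_\mu|_L$ it is a bounded domain in $\mathbb C^{3g-3+n}$. Up to biholomorphism it depends only on the type, and we write $T(g,n)$ for the Teichm\"uller space of type $(g,n)$ when $3g-3+n>0$. For type $(0,3)$ the space $T(\Gamma)$ is a point.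

The set $w_\mu(U)$ depends only on the class $t=[\mu]$, and we denote it by $w^t(U)$. The \emph{Bers fiber space} of $\Gamma$ is
\[
F(\Gamma)=\{(t,z): t\in T(\Gamma),\ z\in w^t(U)\},
\]
a domain in $\mathbb C^{3g-3+n+1}$, with projection $\pi:F(\Gamma)\to T(\Gamma)$. We write $F(g,n;\nu_1,\dots,\nu_n)$ when $\Gamma$ has that signature. The sign $\cong$ between complex manifolds means biholomorphic equivalence.

\subsection*{The question}

For $t=[\mu]$ the group $w_\mu\Gamma w_\mu^{-1}$ acts on $w^t(U)$, and the quotient is the orbifold $U/\Gamma$ with the complex structure $t$. So a point of $F(\Gamma)$ is a marked orbifold together with a point of its universal (branched) covering. If $\Gamma$ is torsion free, a point of the universal covering is a point of the surface together with a homotopy class of paths leading to it, which is what one needs in order to mark the surface with one more puncture. This is the content of the Bers isomorphism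
\begin{equation}\label{eq:bers}
F(\Gamma)\cong T(g,n+1)\qquad\text{if $\Gamma$ is torsion free of type $(g,n)$.}
\end{equation}
If $\Gamma$ has torsion, then $T(\Gamma)$ does not see the orders $\nu_j$, but $F(\Gamma)$ does. An elliptic element of $\Gamma$ acts on $F(\Gamma)$ fiber by fiber and has exactly one fixed point in each fiber, so it fixes a hypersurface. Few mapping classes fix a hypersurface in a Teichm\"uller space, and one expects that $F(\Gamma)$ is usually not a Teichm\"uller space. There are exceptions; the following isomorphisms are known:
\begin{align}
F(0,3;\nu_1,\nu_2,\nu_3)&\cong T(0,4)\cong T(1,1)\quad\text{if }\tfrac1{\nu_1}+\tfrac1{\nu_2}+\tfrac1{\nu_3}<1,\label{eq:ex1}\\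
F(0,6;2,2,2,2,2,2)&\cong T(2,1),\label{eq:ex2}\\
F(0,5;2,2,2,2,\infty)&\cong T(1,3),\label{eq:ex3}\\
F(0,4;2,2,2,\infty)&\cong T(1,2)\cong T(0,5)\cong F(0,4;2,2,\infty,\infty).\label{eq:ex4}
\end{align}
In \eqref{eq:ex1} the base is a point, so $F(\Gamma)$ is biholomorphic to $U$, and so are $T(0,4)$ and $T(1,1)$. The other three have a common source, most visible in \eqref{eq:ex2}. A group $\Gamma$ of signature $(0,6;2,2,2,2,2,2)$ contains a closed surface group $\Gamma_0$ of genus two as a subgroup of index two. Since every closed surface of genus two is hyperelliptic, deforming $\Gamma_0$ is the same as deforming $\Gamma$. Hence $F(\Gamma)=F(\Gamma_0)\cong T(2,1)$ by \eqref{eq:bers}. The conjecture of Earle and Kra, as stated in \cite{BFS}, says that there are no further exceptions: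

\medskip
\noindent\textbf{Conjecture} (Earle--Kra). \emph{If $\Gamma$ contains elliptic elements, then \eqref{eq:ex1}--\eqref{eq:ex4} exhaust all possible isomorphisms between Bers fiber spaces and Teichm\"uller spaces.}

\medskip
The conjecture is true; it is the following theorem.

\begin{theorem}\label{thm:A}
Let $\Gamma$ have at least one finite $\nu_j$, and suppose $F(\Gamma)\cong T(g',n')$ with $3g'-3+n'>0$. Then one of the following holds:
\begin{itemize}
\item $\Gamma$ has type $(0,3)$, and the target is $T(0,4)\cong T(1,1)$;
\item $\Gamma$ has signature $(0,6;2,2,2,2,2,2)$, and the target is $T(2,1)$;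
\item $\Gamma$ has signature $(0,5;2,2,2,2,\infty)$, and the target is $T(1,3)$;
\item $\Gamma$ has signature $(0,4;2,2,2,\infty)$ or $(0,4;2,2,\infty,\infty)$, and the target is $T(0,5)\cong T(1,2)$.
\end{itemize}
\end{theorem}

The second theorem turns the explanation of \eqref{eq:ex2} into a characterization. It uses Theorem~\ref{thm:A} and is not used in its proof.

\begin{theorem}\label{thm:B}
Let $\Gamma$ (with or without torsion) be such that $\dim T(\Gamma)\ge1$. The following are equivalent:
\begin{enumerate}
\item[(1)] $F(\Gamma)\cong T(g',n')$ for some $(g',n')$;
\item[(2)] $F(\Gamma)\cong F(\Gamma_0)$ for some torsion-free $\Gamma_0$;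
\item[(3)] $\Gamma$ contains a torsion-free subgroup $\Gamma_0$ of finite index with $\dim T(\Gamma_0)=\dim T(\Gamma)$;
\item[(4)] $\Gamma$ is torsion free, or its signature is one of $(0,4;2,2,2,\infty)$, $(0,4;2,2,\infty,\infty)$, $(0,5;2,2,2,2,\infty)$, $(0,6;2,2,2,2,2,2)$.
\end{enumerate}
Moreover, if $\Gamma$ has torsion and these hold, regard the target as $T(0,5)$, $T(1,3)$ or $T(2,1)$. Then every isomorphism $F(\Gamma)\to T(g',n')$ carries the fibration $\pi:F(\Gamma)\to T(\Gamma)$ onto one of the forgetful fibrations $T(g',n')\to T(g',n'-1)$ (forgetting some puncture).
\end{theorem}

Section~\ref{sec:example} shows the main idea in dimension two. Section~\ref{sec:facts} collects the published facts that we use. Sections~\ref{sec:reflections}--\ref{sec:transfer} set up the comparison of centralizers, Sections~\ref{sec:m4} and \ref{sec:m5} carry it out, and Section~\ref{sec:B} proves Theorem~\ref{thm:B}.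

\section{The idea in the smallest case}\label{sec:example}

Let $\Gamma$ have signature $(0,4;2,\infty,\infty,\infty)$. Both $F(\Gamma)$ and $T(0,5)$ have dimension two. Why should they not be biholomorphic? Suppose they are. For the target $T(0,5)$ every biholomorphic automorphism is a mapping class, so the action of $\Gamma$ on $F(\Gamma)$ becomes an injective homomorphism $\theta$ from $\Gamma$ to the mapping class group of the five-punctured sphere $S$.

\emph{The side of $\Gamma$.} Let $e\in\Gamma$ be an elliptic element of order two, with fixed point $z_0$ over $x_1$. Let $\alpha$ be a simple closed curve on $U/\Gamma$ that separates $x_1$ and one puncture from the two other punctures. The preimage of $\alpha$ in $U$ is a family of disjoint lines (Lemma~\ref{lem:lift} below). Let $\hat Y$ be the component of the complement that contains $z_0$, and let $A\subset\Gamma$ be its stabilizer. The quotient $\hat Y/A$ is the part of $U/\Gamma$ on the side of $x_1$, so $A$ is generated by $e$ and a parabolic element $b$, and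
\[
A=\langle e\rangle*\langle b\rangle\cong\mathbb Z_2*\mathbb Z .
\]
The Dehn twist about $\alpha$ lifts to a homeomorphism $\omega$ of $U$ that is the identity on $\hat Y$, up to a collar of $\partial\hat Y$. Therefore $\omega$ commutes with $A$. Thus \emph{the centralizer of $\omega$ contains the free group $\langle b,ebe\rangle$ of rank two.}

\emph{The side of the target.} The involution $\varepsilon=\theta(e)$ fixes a complex curve in $T(0,5)$. We shall see that, up to conjugation, it is the map $z\mapsto -z$ of $S=\hat{\mathbb C}\setminus\{0,\pm a,\pm b\}$; see Figure~\ref{fig:case1}. The quotient map is $z\mapsto z^2$, and the quotient $B$ is a sphere with four marked points $\infty,0,a^2,b^2$. Choose a curve $\beta$ on $B$ bounding a disc that contains $a^2,b^2$ but neither $0$ nor $\infty$. The disc lifts to two discs, so $\beta$ has two lifts $\beta',\beta''$, each enclosing two of the five punctures, and $\{\beta',\beta''\}$ is a pants decomposition of $S$. The twist $t_\beta$ lifts to $T_{\beta'}T_{\beta''}$, which commutes with $\varepsilon$. A mapping class that commutes with this multitwist must preserve $\{\beta',\beta''\}$, and almost nothing is left inside pairs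 of pants: \emph{the centralizer of the multitwist is virtually abelian}, that is, it has an abelian subgroup of finite index.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\fill (0,0) circle (2pt) node[below] {$0$};
\fill (1.5,0.45) circle (2pt) node[right] {$a$};
\fill (1.5,-0.45) circle (2pt) node[right] {$b$};
\fill (-1.5,-0.45) circle (2pt) node[left] {$-a$};
\fill (-1.5,0.45) circle (2pt) node[left] {$-b$};
\draw (1.6,0) ellipse (0.75 and 1);
\draw (-1.6,0) ellipse (0.75 and 1);
\node at (1.6,1.3) {$\beta'$};
\node at (-1.6,1.3) {$\beta''$};
\draw[->] (3,0) -- (4.2,0);
\node at (3.6,0.3) {$z\mapsto z^2$};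
\fill (5.4,0) circle (2pt) node[below] {$0$};
\fill (7,0.45) circle (2pt) node[right] {$a^2$};
\fill (7,-0.45) circle (2pt) node[right] {$b^2$};
\draw (7.1,0) ellipse (0.75 and 1);
\node at (7.1,1.3) {$\beta$};
\end{tikzpicture}
\caption{Schematic picture. Left: the sphere punctured at $0,\pm a,\pm b$, with the involution $z\mapsto-z$. Right: its quotient, marked at the branch points $0$ (a puncture upstairs) and $\infty$ (not a puncture upstairs) and at $a^2,b^2$. The curve $\beta$ has two lifts $\beta',\beta''$, which cut the five-punctured sphere into three pairs of pants.}
\label{fig:case1}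
\end{figure}

If $\theta(\omega)$ and this multitwist had a common positive power, then $\theta$ would embed a free group of rank two in a virtually abelian group, a contradiction. Three steps are needed to make this work in general.
\begin{enumerate}
\item Determine all mapping classes that can be the image of an elliptic element (Section~\ref{sec:reflections}).
\item The elements $\theta(\omega)$ and the multitwist can be compared only through their action on the fixed locus of $\varepsilon$. Show that this is enough (Proposition~\ref{prop:transfer}).
\item Arrange that a twist on $U/\Gamma$ acts on this locus as a twist on $B$ does, and find the pants decompositions of $B$ whose preimage is a pants decomposition of $S$ (Sections~\ref{sec:transfer}--\ref{sec:m5}).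
\end{enumerate}
The exceptional signatures survive for a visible reason. For $(0,4;2,2,\infty,\infty)$ let $\alpha$ separate the two points of order two from the punctures. Then $A\cong\mathbb Z_2*\mathbb Z_2$ is infinite dihedral, hence virtually cyclic, and there is no contradiction.

\section{Conventions and facts used}\label{sec:facts}

Let $S$ be a surface of type $(g,n)$, that is, a closed oriented surface of genus $g$ with $n$ punctures, also called marked points. The group $\mathrm{Mod}(S)=\mathrm{Mod}(g,n)$ consists of the isotopy classes of orientation-preserving homeomorphisms of $S$, which may permute the punctures; $\mathrm{PMod}(S)$ is the subgroup fixing each puncture. A simple closed curve is \emph{essential} if it bounds no disc with at most one marked point, and $i(\cdot,\cdot)$ is the geometric intersection number. A \emph{pants decomposition} is a maximal set of disjoint, pairwise non-isotopic essential curves. We write $t_\beta$ or $T_\beta$ for the Dehn twist about $\beta$.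

An orientation-preserving homeomorphism $f:S\to S'$ induces a biholomorphic map $f_*:T(S)\to T(S')$ by change of marking. $\mathrm{Mod}(S)$ acts properly discontinuously on $T(S)$; in particular, point stabilizers are finite. We use the following facts.

\begin{description}
\item[(F1)] \cite{Royden,EK} If $2g+n>4$ (and $3g-3+n>0$), then $\mathrm{Mod}(g,n)$ acts faithfully on $T(g,n)$ and is its full group of biholomorphic automorphisms.

\item[(F2)] \cite{Patterson,EK} The only isomorphisms between Teichm\"uller spaces of positive dimension and different types are $T(0,4)\cong T(1,1)$, $T(0,5)\cong T(1,2)$ and $T(0,6)\cong T(2,0)$. The last two come from quotients by the hyperelliptic involution.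

\item[(F3)] \cite{Bers} Let $\mathrm{mod}\,\Gamma$ be the group of quasiconformal maps $\omega:U\to U$ with $\omega\Gamma\omega^{-1}=\Gamma$, modulo equality on $\partial U$. It acts on $F(\Gamma)$ by the biholomorphic maps
\[
([\mu],z)\mapsto\bigl([\nu],\,w_\nu\circ\omega\circ w_\mu^{-1}(z)\bigr),
\]
where $\nu$ is the Beltrami coefficient of $w_\mu\circ\omega^{-1}$ on $U$. The projection $\pi$ is equivariant. The subgroup $\Gamma\subset\mathrm{mod}\,\Gamma$ acts faithfully, by $\gamma(t,z)=(t,\gamma^t(z))$, where $\gamma^t=w_\mu\gamma w_\mu^{-1}$ for $t=[\mu]$ is a M\"obius map depending holomorphically on $t$. The isomorphism \eqref{eq:bers} carries $\pi$ to the forgetful map $T(g,n+1)\to T(g,n)$.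

\item[(F4)] \cite{BG} Let $S_\Gamma$ be $U/\Gamma$ with its $n$ distinguished points regarded as punctures. Then $T(\Gamma)\cong T(S_\Gamma)$ naturally, and $\omega\in\mathrm{mod}\,\Gamma$ acts on $T(\Gamma)$ as the mapping class of $S_\Gamma$ that it induces. We denote this action by $\omega_*$.

\item[(F5)] \cite{Harvey} Let $h\in\mathrm{Mod}(S)$ have finite order and fix a point of $T(S)$. Represent that point by $X_0$ and $h$ by a conformal automorphism of $X_0$. Let $B=X_0/\langle h\rangle$, marked at the branch points and at the images of the punctures. Lifting structures gives a biholomorphic map $\kappa:T(B)\to\mathrm{Fix}(h)$ onto the closed connected submanifold $\mathrm{Fix}(h)$ of $T(S)$. If a homeomorphism $\tilde f$ of $S$ normalizes $\langle h\rangle$ and induces $f$ on $B$, then $\kappa f_*=\tilde f_*\kappa$.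

\item[(F6)] \cite[Prop.~3.4 and Prop.~3.20]{FM} (a) Let $M=\prod T_{a_i}^{e_i}$ with pairwise disjoint, pairwise non-isotopic essential curves $a_i$ and all $e_i>0$. Then for all curves $b,c$
\[
\Bigl|\,i(M(b),c)-\sum e_i\,i(a_i,b)\,i(a_i,c)\Bigr|\le i(b,c).
\]
(b) Let $\mathcal P$ be a set of disjoint, pairwise non-isotopic essential curves. The stabilizer of $\mathcal P$ in $\mathrm{Mod}(S)$ maps to $\mathrm{Mod}(S\setminus\mathcal P)$ with kernel the free abelian group generated by the twists about the curves of $\mathcal P$.

\item[(F7)] The spaces $T(0,4)$ and $T(1,1)$ are biholomorphic to the upper half plane $\mathbb H$, with automorphism group $PSL(2,\mathbb R)$. The images of $\mathrm{PMod}(0,4)$ and of $\mathrm{PMod}(1,1)=\mathrm{Mod}(1,1)$ in $PSL(2,\mathbb R)$ are lattices, that is, discrete subgroups of finite covolume. In both images the parabolic elements are exactly the actions of the nonzero powers of Dehn twists about essential curves.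
\end{description}

We recall why (F7) holds. $\mathrm{PMod}(0,4)$ acts on $T(0,4)$ as the deck group of the universal covering of the moduli space $\mathbb C\setminus\{0,1\}$. The parabolic elements are the conjugates of nonzero powers of the loops around $0,1,\infty$. Such a loop lets two marked points circle once around each other, so it acts as $t_\alpha^{\pm1}$, where $\alpha$ encloses these two points. Essential curves inducing the same partition of the four marked points are equivalent under $\mathrm{PMod}(0,4)$, so every twist about an essential curve arises in this way. Next, $\mathrm{Mod}(1,1)\cong SL(2,\mathbb Z)$ acts through $PSL(2,\mathbb Z)$. Its parabolic elements are the conjugates of $z\mapsto z+l$ with $l\ne0$, which are again the actions of nonzero powers of twists.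

The following consequence of (F6) is what makes the target side rigid.

\begin{lemma}\label{lem:centralizer}
Let $\mathcal P$ be a pants decomposition of $S$ and $M$ a multitwist along all curves of $\mathcal P$ with positive exponents. Then the centralizer of $M$ in $\mathrm{Mod}(S)$ is virtually abelian.
\end{lemma}

\begin{proof}
Write $M=\prod T_{a_i}^{e_i}$ with $\mathcal P=\{a_i\}$, and let $b$ be an essential curve with $M(b)=b$ up to isotopy. Since $i(b,b)=0$, (F6)(a) with $c=b$ gives $0=i(M(b),b)=\sum e_i\,i(a_i,b)^2$. Hence $b$ crosses no curve of $\mathcal P$, and as $\mathcal P$ is a pants decomposition, $b\in\mathcal P$. Conversely, $M$ fixes every curve of $\mathcal P$. Thus the set of isotopy classes of essential curves fixed by $M$ is exactly $\mathcal P$, and the centralizer of $M$ preserves it. The mapping class group of a finite union of thrice-punctured spheres is finite, so by (F6)(b) the stabilizer of $\mathcal P$ has a free abelian subgroup of finite index.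
\end{proof}

\section{Elliptic elements become involutions}\label{sec:reflections}

We begin the proof of Theorem~\ref{thm:A}. If $\dim F(\Gamma)=1$, then $\Gamma$ has type $(0,3)$ and the target is $T(0,4)\cong T(1,1)$. \emph{From now until the end of Section~\ref{sec:m5} we assume that $\Gamma$ has torsion, that $\dim F(\Gamma)\ge2$, and that $\Phi:F(\Gamma)\to T(S)$ is biholomorphic.} Replacing $T(1,2)$ by $T(0,5)$ and $T(2,0)$ by $T(0,6)$, which (F2) allows, we may assume that $S$ has type $(g',n')$ with $2g'+n'>4$; the remaining types that violate this inequality have dimension at most one. By (F1) there is a homomorphism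
\[
\theta:\mathrm{mod}\,\Gamma\to\mathrm{Mod}(S),\qquad \theta(\omega)=\Phi\,\omega\,\Phi^{-1},
\]
and $\theta$ is injective on $\Gamma$ because $\Gamma$ acts faithfully on $F(\Gamma)$.

From now on $x_1$ denotes any fixed distinguished point of finite order $\nu$. Let $z_0\in U$ lie over $x_1$, and let $e$ generate $\mathrm{Stab}_\Gamma(z_0)$. For $t=[\mu]$ the map $e^t$ has exactly one fixed point in $w^t(U)$, namely $w_\mu(z_0)$. It is a simple fixed point, since its multiplier is a primitive $\nu$-th root of unity, so by the implicit function theorem it depends holomorphically on $t$. Hence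
\[
R_e:=\mathrm{Fix}(e)\subset F(\Gamma)
\]
is the graph of a holomorphic section $s$ of $\pi$. It has codimension $1$, and $\pi|_{R_e}$ is biholomorphic onto $T(\Gamma)$. The class $\varepsilon=\theta(e)$ has order $\nu$, and $\mathrm{Fix}(\varepsilon)=\Phi(R_e)$ has codimension $1$. The next lemma lists all possibilities for $\varepsilon$; its proof is a dimension count with the Riemann--Hurwitz formula.

\begin{lemma}\label{lem:table}
$\nu=2$, and $(S,\varepsilon)$ is one of the following. Here $B=S/\varepsilon$ is a sphere with $m$ marked points: ``$\circ$'' is a branch point that is not the image of a puncture, ``$\bullet$'' is a branch point at a puncture, and ``$q$'' is an unbranched image of two punctures.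
\begin{center}
\begin{tabular}{c|c|l|c}
case & type of $S$ & marked points of $B$ & $m$\\ \hline
$1$ & $(0,5)$ & $\circ,\bullet,q,q$ & $4$\\
$2$ & $(0,6)$ & $\circ,\circ,q,q,q$ & $5$\\
$3$ & $(1,3)$ & $\circ,\circ,\circ,\bullet,q$ & $5$\\
$4$ & $(1,4)$ & $\circ,\circ,\circ,\circ,q,q$ & $6$\\
$5$ & $(2,1)$ & $\circ,\circ,\circ,\circ,\circ,\bullet$ & $6$\\
$6$ & $(2,2)$ & $\circ,\circ,\circ,\circ,\circ,\circ,q$ & $7$\\
$7$ & $(3,0)$ & $\circ,\circ,\circ,\circ,\circ,\circ,\circ,\circ$ & $8$
\end{tabular}
\end{center}
\end{lemma}

\begin{proof}
Let $h\in\langle\varepsilon\rangle$ have prime order $p$. Then $\mathrm{Fix}(\varepsilon)\subset\mathrm{Fix}(h)$, and $\mathrm{Fix}(h)\ne T(S)$ by faithfulness. As $\mathrm{Fix}(h)$ is a connected closed submanifold, it has codimension $1$. Represent $h$ by a conformal automorphism as in (F5). Let the quotient have genus $k$, let $b$ be the number of fixed points of $h$ on the compactified surface, $u\le b$ of them at punctures, and let $v$ be the number of free orbits of punctures. The quotient, punctured at its $b+v$ marked points, has negative Euler characteristic because $S$ has. Hence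
\[
2g'-2=p(2k-2)+(p-1)b,\qquad n'=u+pv,\qquad \dim\mathrm{Fix}(h)=3k-3+b+v .
\]
Since $3g'-3+n'=p(3k-3)+\tfrac32(p-1)b+u+pv$, codimension $1$ means
\begin{equation}\label{eq:codim}
(p-1)(3k-3+v)+\tfrac{3p-5}{2}\,b+u=1.
\end{equation}
If $k=0$, then $b\ge2$, because a connected cyclic covering of the sphere of degree $p>1$ branches over at least two points.

\emph{Odd $p$.} Here $p-1\ge2$ and $\frac{3p-5}2\ge2$. If $k\ge2$, the left side of \eqref{eq:codim} is at least $6$. If $k=1$, then \eqref{eq:codim} forces $v=b=0$, hence $u=0$, and the left side is $0$, a contradiction. Let $k=0$.
\begin{itemize}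
\item $b=2$: \eqref{eq:codim} becomes $(p-1)v+u=3$ with $u\le2$. So $v\ge1$, and $p=3$, $v=u=1$. Then $S$ has type $(0,4)$, which is excluded.
\item $b=3$: \eqref{eq:codim} becomes $(p-1)v+\frac{3p-9}2+u=1$. So $p=3$, $v=0$, $u=1$. Then $S$ has type $(1,1)$, which is excluded.
\item $b\ge4$: the left side is at least $-3(p-1)+2(3p-5)=3p-7\ge2$.
\end{itemize}
So no odd prime divides $\nu$.

\emph{$p=2$.} Now $b$ is even and \eqref{eq:codim} becomes $3k+u+v+\frac b2=4$, so $k\le1$. For $k=1$ we get $(b,u,v)=(2,0,0)$ or $(0,0,1)$, so $S$ has type $(2,0)$ or $(1,2)$, which are excluded. For $k=0$ we have $g'=\frac b2-1$, $n'=u+2v$ and $b\ge2$.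
\begin{itemize}
\item $b=2$: $(u,v)=(0,3),(1,2),(2,1)$, with $S$ of type $(0,6),(0,5),(0,4)$.
\item $b=4$: $(u,v)=(0,2),(1,1),(2,0)$, with $S$ of type $(1,4),(1,3),(1,2)$.
\item $b=6$: $(u,v)=(0,1),(1,0)$, with $S$ of type $(2,2),(2,1)$.
\item $b=8$: $(u,v)=(0,0)$, with $S$ of type $(3,0)$.
\end{itemize}
Discarding $(0,4)$ and $(1,2)$, where $2g'+n'\le4$, leaves the table, with $m=b+v$.

\emph{No elements of order $4$.} So $\nu$ is a power of $2$. Suppose $\nu\ge4$, let $f\in\langle\varepsilon\rangle$ have order $4$, and represent $\varepsilon$ by a conformal automorphism of some $X_0$. The closed connected submanifolds $\mathrm{Fix}(\varepsilon)\subset\mathrm{Fix}(f)\subset\mathrm{Fix}(f^2)$ all have codimension $1$, so they are equal. Thus $f$ acts trivially on $\mathrm{Fix}(f^2)$, and by (F5) with $h=f^2$ the nontrivial conformal automorphism of $B=X_0/\langle f^2\rangle$ induced by $f$ acts trivially on $T(B)=T(0,m)$. For $m\ge5$ this contradicts (F1). For $m=4$ the surface $S$ has type $(0,5)$, and $f$ is a M\"obius map of order $4$ permuting five punctures. It has two fixed points and all its other orbits have length $4$, so the punctures are one fixed point and one $4$-cycle.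 Then $X_0/\langle f\rangle$ has three marked points and $\dim\mathrm{Fix}(f)=0\ne1$, a contradiction. Hence $\nu=2$, and $h=\varepsilon$ is as in the table.
\end{proof}

Since $x_1$ was an arbitrary point of finite order, \emph{all finite $\nu_j$ equal $2$}. With $\kappa:T(B)\to\mathrm{Fix}(\varepsilon)$ from (F5), the map
\[
J:=\kappa^{-1}\circ\Phi\circ s:\ T(\Gamma)\to T(B)=T(0,m)
\]
is biholomorphic. By (F2) the type of $\Gamma$ is $(0,m)$, or $(1,2)$ with $m=5$, or $(1,1)$ with $m=4$; the type $(2,0)$ with $m=6$ has no distinguished points, so no torsion.

The map $J$ lets us compare mapping classes. If $\omega\in\mathrm{mod}\,\Gamma$ commutes with $e$, then $\omega$ preserves $R_e$, and equivariance of $\pi$ gives $\omega s=s\,\omega_*$. Hence $\theta(\omega)$ preserves $\mathrm{Fix}(\varepsilon)$ and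
\begin{equation}\label{eq:compare}
\kappa^{-1}\,\theta(\omega)\,\kappa=J\,\omega_*\,J^{-1}\quad\text{on }T(B).
\end{equation}

\section{Lifted twists and their centralizers in the Fuchsian group}\label{sec:gamma}

To use \eqref{eq:compare} we need elements of $\mathrm{mod}\,\Gamma$ that commute with $e$. Lifts of Dehn twists provide them, and such a lift commutes with many other elements of $\Gamma$ as well.

Let $Q$ be a finite set of disjoint simple closed curves on $U/\Gamma$ avoiding the distinguished points, such that no curve of $Q$ bounds, in the compactified surface, a disc with at most one distinguished point. We call such a set \emph{admissible}; parallel curves are allowed. Let $N(Q)$ be a union of disjoint closed annular neighborhoods of the curves of $Q$, and let $Y$ be the component of $(U/\Gamma)\setminus N(Q)$, cone points included, that contains $x_1$. Let $\hat Y\ni z_0$ be the component of the preimage of $Y$ in $U$, and put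
\[
A_Q:=\mathrm{Stab}_\Gamma(\hat Y)\ni e .
\]
By the \emph{ends} of $Y$ we mean its boundary curves and its distinguished points. A \emph{product of Dehn twists} may contain positive and negative powers.

\begin{lemma}\label{lem:lift}
Let $Q$ be admissible.
\begin{enumerate}
\item[(a)] Every product $f$ of smooth Dehn twists supported in $N(Q)$ has a quasiconformal lift $\omega\in\mathrm{mod}\,\Gamma$ with $\omega|_{\hat Y}=\mathrm{id}$, and $\omega$ commutes with every element of $A_Q$, in particular with $e$.
\item[(b)] $A_Q\cong\pi_1^{\mathrm{orb}}(Y)$. Suppose $Y$ is a sphere with exactly three ends, namely $x_1$, a boundary curve, and a third end. Then $A_Q\cong\mathbb Z_2*\mathbb Z$ if the third end is a boundary curve or a puncture of order $\infty$, and $A_Q\cong\mathbb Z_2*\mathbb Z_2$ if it is a point of order $2$. The group $\mathbb Z_2*\mathbb Z$ is not virtually abelian.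
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $U'$ be $U$ minus the elliptic fixed points. Then $U'\to S_\Gamma$ is the regular covering belonging to the kernel of $\pi_1(S_\Gamma)\to\Gamma$, which is normally generated by the $\nu_j$-th powers of the loops around the $x_j$ with $\nu_j<\infty$. As $f$ is the identity near the distinguished points, it preserves this kernel. So $f$ lifts to $U'$, and the lift extends over the elliptic fixed points. It normalizes $\Gamma$, and it is quasiconformal because $f$ is smooth and is the identity off a compact subset of $S_\Gamma$. Since $f$ is the identity on $Y$, we may choose the lift $\omega$ that fixes a given point of $\hat Y\cap U'$. On the connected set $\hat Y\cap U'$ both $\omega$ and the identity are lifts of the map $\hat Y\cap U'\to S_\Gamma$ given by the covering, and they agree at a point. So $\omega|_{\hat Y}=\mathrm{id}$. For $a\in A_Q$ the map $a\omega a^{-1}\omega^{-1}$ is a lift of the identity, hence lies in $\Gamma$. It is the identity on $\hat Y$, so it is trivial.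

(b) \emph{No component of the preimage of a curve of $Q$ is closed.} Suppose $\hat\alpha$ is a closed component of the preimage of $\alpha\in Q$, and let $D\subset U$ be the disc it bounds. For $\gamma\in\Gamma$ the curves $\hat\alpha$ and $\gamma\hat\alpha$ are equal or disjoint. So $D$ and $\gamma D$ are equal, disjoint or strictly nested, and they are not strictly nested because they have equal hyperbolic area. Hence $D/\mathrm{Stab}(D)$ embeds in $U/\Gamma$. The group $\mathrm{Stab}(D)$ is finite, since $D$ has compact closure in $U$; it is therefore cyclic, and its nontrivial elements share a single fixed point in $U$. If an elliptic element fixes a point of $D$, it maps $D$ to itself, so it belongs to $\mathrm{Stab}(D)$. Thus $D$ contains at most one elliptic fixed point, and $D/\mathrm{Stab}(D)$ is a disc with at most one distinguished point, bounded by $\alpha$. This contradicts admissibility. The same holds for the boundary curves of $N(Q)$, which are parallel to curves of $Q$.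

\emph{$\hat Y$ is simply connected.} By what we have shown, the boundary components of $\hat Y$ are properly embedded lines in $U$. Suppose a simple loop in $\hat Y$ bounds a disc in $U$ that is not contained in $\hat Y$. Then some boundary line of $\hat Y$ meets this compact disc without meeting its boundary, so it lies in the disc, which is impossible for a properly embedded line. Hence $\hat Y$ is simply connected and $A_Q\cong\pi_1^{\mathrm{orb}}(\hat Y/A_Q)=\pi_1^{\mathrm{orb}}(Y)$.

In the three-ended case this group is
\[
\langle c_1,c_2,c_3\mid c_1c_2c_3=1,\ c_1^2=1,\ (c_3^2=1)\rangle ,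
\]
where $c_1,c_2,c_3$ are loops around $x_1$, the boundary curve and the third end, and the last relation is present exactly when the third end is a point of order $2$. Eliminating $c_2$ gives the stated free product. If $\mathbb Z_2*\mathbb Z$ is freely generated by $e$ of order $2$ and $b$ of infinite order, then $b$ and $ebe$ generate a free group of rank $2$, so $\mathbb Z_2*\mathbb Z$ is not virtually abelian.
\end{proof}

\section{Good pants decompositions and the transfer of centralizers}\label{sec:transfer}

Now we look at the target. We need twists on $B$ that lift to multitwists along a full pants decomposition of $S$, so that Lemma~\ref{lem:centralizer} applies.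

Let $P$ be a pants decomposition of $B$. Each component $R$ of $B\setminus P$ is a sphere with three \emph{ends}, which are curves or marked points. Call $\circ$ and $\bullet$ \emph{odd} and $q$ \emph{even}. Call a curve odd or even according to the parity of the number of branch points on one side of it; the total number of branch points is even, so the side does not matter. An end is odd exactly when $S\to B$ has nontrivial monodromy around it. The product of the three monodromies of $R$ is trivial, so each $R$ has $0$ or $2$ odd ends. We call $P$ \emph{good} if every $R$ with odd ends has at least one end $\circ$.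

The reason for this definition is a count of ends. If $R$ has two odd ends, its preimage is a connected double covering with $1+1+2=4$ ends and Euler characteristic $-2$, that is, a sphere with four ends. This is too large for a pair of pants, unless one of the ends lies over a point $\circ$, which is not a puncture of $S$ and can be filled in.

\begin{lemma}\label{lem:good}
If $P$ is good, then the preimage of $P$ in $S$, after discarding parallel copies, is a pants decomposition $\tilde P$ of $S$.
\end{lemma}

\begin{proof}
If $R$ has no odd ends, its preimage consists of two copies of $R$, which are pairs of pants. Let $R$ have two odd ends. Its preimage is a sphere with four ends, and the ends over points $\circ$ are to be filled in. If exactly one end of $R$ is $\circ$, we get a pair of pants. If two ends are $\circ$, the third end is even. It is a curve, since otherwise $m=3$, and we get an unpunctured annulus between the two lifts of that curve.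

Let $R$ be a component of this last kind, with third end $\beta$. The curve $\beta$ separates $B$, so the component on its other side is different from $R$. If the preimage of that component were also an annulus, the marked points of $B$ would be $\circ,\circ,\circ,\circ$, which does not occur in Lemma~\ref{lem:table}. So both boundary curves of each annulus border pairs of pants. Discard one boundary curve of each annulus; this attaches the annulus as a collar to the pair of pants on the other side of the discarded curve. Afterwards all complementary components are pairs of pants.

If a remaining curve bounded a disc with at most one puncture, or if two remaining curves cobounded an unpunctured annulus, that disc (with its puncture removed) or annulus would have Euler characteristic $\ge0$. But it is a union of $r\ge1$ pairs of pants glued along curves, so its Euler characteristic is $-r<0$. Hence the remaining curves are essential and pairwise non-isotopic, and as they cut $S$ into pairs of pants, they form a pants decomposition.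
\end{proof}

For $\beta\in P$ the square $t_\beta^2$ has a lift $M_\beta$ to $S$ supported over an annulus about $\beta$. If $\beta$ is even with lifts $\beta',\beta''$, then $M_\beta=T_{\beta'}^2T_{\beta''}^2$. If $\beta$ is odd, its preimage is one curve $\tilde\beta$ covering $\beta$ twice; there $t_\beta$ lifts to a half twist, so $M_\beta=T_{\tilde\beta}$. Put
\[
t_P=\prod_{\beta\in P}t_\beta^2,\qquad M=\prod_{\beta\in P}M_\beta .
\]
If $P$ is good, then $M$ is a multitwist with positive exponents along all curves of $\tilde P$; the twists about two parallel lifts $\beta',\beta''$ combine to $T_{\beta'}^4$. Each $M_\beta$, and hence $M$, commutes with $\varepsilon$: the map $\varepsilon M_\beta\varepsilon^{-1}$ is also a lift of $t_\beta^2$ equal to the identity off the preimage of the annulus, and two such lifts agree. By (F5), $M_*\kappa=\kappa\,(t_P)_*$.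

The following proposition is the heart of the proof. A twist on the side of $\Gamma$ and a multitwist on the side of $S$ that act in the same way on the fixed locus have, after passing to powers, the same image in $\mathrm{Mod}(S)$, and then the centralizer of the first is as small as that of the second.

\begin{proposition}[Transfer]\label{prop:transfer}
Let $P$ be a good pants decomposition of $B$, let $Q$ be admissible, let $f$ be a product of smooth Dehn twists supported in $N(Q)$, with action $f_*$ on $T(\Gamma)\cong T(S_\Gamma)$, and suppose that
\[
J f_*J^{-1}=(t_P^k)_*\quad\text{on }T(B)\text{ for some }k\ge1 .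
\]
Then $A_Q$ is virtually abelian.
\end{proposition}

\begin{proof}
Take the lift $\omega$ of $f$ from Lemma~\ref{lem:lift}(a) and put $x=\theta(\omega)$. By (F4), $\omega_*=f_*$, so by \eqref{eq:compare} $x$ acts on $\mathrm{Fix}(\varepsilon)$ as $M^k$ does. Let $E\subset\mathrm{Mod}(S)$ be the group of elements fixing $\mathrm{Fix}(\varepsilon)$ pointwise. It is finite, since it lies in a point stabilizer, and it is normalized by $M$, since $M$ preserves $\mathrm{Fix}(\varepsilon)$. So $x=\eta M^k$ with $\eta\in E$.

Let $a=|\mathrm{Aut}(E)|$. Then $M^{ka}$ centralizes $E$, and $x^a=\eta'M^{ka}$ with $\eta'\in E$. The two factors commute, so $x^{a|E|}=M^{ka|E|}$. As $A_Q$ commutes with $\omega$, the group $\theta(A_Q)$ commutes with $M^{ka|E|}$, a multitwist along the pants decomposition $\tilde P$ with positive exponents. By Lemma~\ref{lem:centralizer}, $\theta(A_Q)$ is virtually abelian, and $\theta$ is injective on $\Gamma$.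
\end{proof}

\section{Base of dimension one}\label{sec:m4}

Let $m=4$, so $S$ has type $(0,5)$ and we are in the situation of Section~\ref{sec:example}. Here $\Gamma$ has type $(0,4)$ or $(1,1)$ and all finite orders are $2$. The signature $(0,4;2,2,2,2)$ does not satisfy the existence condition. So if the signature of $\Gamma$ is not one of those in \eqref{eq:ex4}, it is
\[
(0,4;2,\infty,\infty,\infty)\quad\text{or}\quad(1,1;2).
\]
Suppose this. The only difficulty is that $J$ need not be induced by a homeomorphism, because (F1) does not hold for the base. Instead we compare two discrete groups acting on the base; parabolic elements of one correspond, up to powers, to parabolic elements of the other, and these are twists.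

The decomposition $P=\{\beta\}$ of $B$ in which $\beta$ separates the two points $q$ from $\circ,\bullet$ is good: its components have the ends $q,q,\beta$ with $\beta$ even, and $\beta,\circ,\bullet$. Here $t_P=t_\beta^2$. Let $D\subset\mathrm{Aut}\,T(\Gamma)\cong PSL(2,\mathbb R)$ be the image of $\mathrm{PMod}(S_\Gamma)$, a lattice by (F7).

Each pure mapping class of $S_\Gamma$ is represented by a diffeomorphism that is the identity near the distinguished points. As in Lemma~\ref{lem:lift}(a) it lifts to an element of $\mathrm{mod}\,\Gamma$, and after composition with an element of $\Gamma$ the lift $\omega$ fixes $z_0$. Then $\omega e\omega^{-1}$ is the nontrivial element of $\mathrm{Stab}_\Gamma(z_0)\cong\mathbb Z_2$, so it equals $e$, and $\theta(\omega)$ lies in the centralizer $C(\varepsilon)$ of $\varepsilon$ in $\mathrm{Mod}(S)$. Now $C(\varepsilon)$ acts properly discontinuously on $T(S)$, hence on its closed invariant subset $\mathrm{Fix}(\varepsilon)\cong T(B)\cong\mathbb H$. So its image $\Lambda\subset\mathrm{Aut}\,T(B)\cong PSL(2,\mathbb R)$ is discrete. By \eqref{eq:compare}, $\Lambda$ contains the lattice $JDJ^{-1}$, which therefore has finite index in $\Lambda$,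 as one sees by comparing covolumes. Moreover $\Lambda$ contains $(t_\beta^2)_*$, the action of $M_\beta\in C(\varepsilon)$. Hence
\[
(t_\beta^{2k})_*=J\delta J^{-1}\qquad\text{for some }k\ge1,\ \delta\in D .
\]
By (F7), $(t_\beta^{2k})_*$ is parabolic, so $\delta$ is parabolic, and by (F7) again $\delta=(t_\alpha^l)_*$ for an essential curve $\alpha$ on $S_\Gamma$ and some $l\ne0$. Proposition~\ref{prop:transfer} with $Q=\{\alpha\}$ and $f=t_\alpha^l$ shows that $A_Q$ is virtually abelian.

On the other hand, for $(0,4;2,\infty,\infty,\infty)$ the component $Y$ is a sphere with ends $x_1$, a point of order $\infty$, and one boundary curve. For $(1,1;2)$ the curve $\alpha$ is nonseparating and $Y$ is a sphere with ends $x_1$ and two boundary curves. In both cases $A_Q\cong\mathbb Z_2*\mathbb Z$ is not virtually abelian by Lemma~\ref{lem:lift}(b), a contradiction. So for $m=4$ the signature of $\Gamma$ is $(0,4;2,2,2,\infty)$ or $(0,4;2,2,\infty,\infty)$, with $S$ of type $(0,5)$.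

\section{Base of dimension at least two}\label{sec:m5}

Let $m\ge5$. Then (F1) applies to $T(B)$, and if $\Gamma$ has type $(0,m)$ the map $J$ comes from a homeomorphism. We can then ask where on $B$ the point $x_1$ goes, and this question is answered by looking at many pants decompositions at once.

\subsection{Genus zero: the position of the elliptic point}

\begin{corollary}\label{cor:position}
Let $m\ge5$ and let $\Gamma$ have type $(0,m)$. There is a homeomorphism $j:S_\Gamma\to B$ with $J=j_*$. For every good $P$, the component of $B\setminus P$ with $j(x_1)$ as an end has as its other two ends one curve and one marked point $j(x_i)$ with $\nu_i=2$. In particular, its other two ends are not both curves.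
\end{corollary}

\begin{proof}
Choose an orientation-preserving homeomorphism $j_0:S_\Gamma\to B$. By (F1), $(j_0)_*^{-1}J$ is the action of a mapping class of $S_\Gamma$, so $J=j_*$ for some $j$. Apply Proposition~\ref{prop:transfer} with $Q=j^{-1}(P)$, $f=j^{-1}t_Pj$ and $k=1$; the curves of $Q$ are essential on $S_\Gamma$, so $Q$ is admissible. Hence $A_Q$ is virtually abelian. Here $Y$ is a sphere with three ends, one being $x_1$ and at least one being a curve, as $m\ge4$. By Lemma~\ref{lem:lift}(b) the third end is a point of order $2$.
\end{proof}

Write $(y_1,y_2\,|\,y_3\,|\,\dots\,|\,y_{m-2}\,|\,y_{m-1},y_m)$ for a linear pants decomposition with curves $\beta_1,\dots,\beta_{m-3}$, whose components have the ends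
\[
\{y_1,y_2,\beta_1\},\ \{\beta_1,y_3,\beta_2\},\ \dots,\ \{\beta_{m-4},y_{m-2},\beta_{m-3}\},\ \{\beta_{m-3},y_{m-1},y_m\}.
\]
The points $y_3,\dots,y_{m-2}$ standing alone between bars are called \emph{single}; $y_1,y_2$ are \emph{partners} of each other, and so are $y_{m-1},y_m$. By Corollary~\ref{cor:position}, \emph{$j(x_1)$ is never single in a good decomposition, and its partner is some $j(x_i)$ with $\nu_i=2$.} The decompositions in the following table are good. The last column gives the parities of $\beta_1,\beta_2,\dots$ (e for even, o for odd); with it one reads off that each component without an end $\circ$ has only even ends.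
\begin{center}
\begin{tabular}{c|l|l}
case & decomposition & parities\\ \hline
$2$ & $(q,q\,|\,q\,|\,\circ,\circ)$ & e, e\\
    & $(q,q\,|\,\circ\,|\,\circ,q)$ & e, o\\
$3$ & $(\circ,\circ\,|\,q\,|\,\circ,\bullet)$ & e, e\\
    & $(\circ,\bullet\,|\,\circ\,|\,\circ,q)$ & e, o\\
$4$ & $(\circ,\circ\,|\,q\,|\,q\,|\,\circ,\circ)$ & e, e, e\\
    & $(\circ,q\,|\,\circ\,|\,\circ\,|\,\circ,q)$ & o, e, o\\
$5$ & $(\circ,\circ\,|\,\circ\,|\,\circ\,|\,\circ,\bullet)$ & e, o, e\\
$6$ & $(\circ,\circ\,|\,q\,|\,\circ\,|\,\circ\,|\,\circ,\circ)$ & e, e, o, e\\
$7$ & $(\circ,\circ\,|\,\circ\,|\,\circ\,|\,\circ\,|\,\circ\,|\,\circ,\circ)$ & e, o, e, o, e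
\end{tabular}
\end{center}
The marked points of each kind $\circ$, $q$ may be placed in the corresponding positions in any order.

\emph{Cases $2,4,6,7$.} Every marked point of $B$ is single in some good decomposition. So there is no possible position for $j(x_1)$, a contradiction.

\emph{Case $5$.} Every $\circ$ can be single, so $j(x_1)=\bullet$. The partner of $\bullet$ in $(\circ,\circ|\circ|\circ|\circ,\bullet)$ can be any $\circ$, so all five remaining distinguished points of $U/\Gamma$ have order $2$. Thus $\Gamma$ has signature $(0,6;2,2,2,2,2,2)$ and $S$ has type $(2,1)$.

\emph{Case $3$.} The point $q$ and every $\circ$ can be single, so $j(x_1)=\bullet$. The partner of $\bullet$ in $(\circ,\circ|q|\circ,\bullet)$ can be any $\circ$. Hence $\Gamma$ has signature $(0,5;2,2,2,2,\nu_5)$ with $\nu_5\in\{2,\infty\}$, and $S$ has type $(1,3)$. Lemma~\ref{lem:cocompact} below excludes $\nu_5=2$.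

\begin{remark}
Goodness cannot be dropped from the argument. In case $3$ the point $\bullet$ is single in $(\circ,\circ|\bullet|\circ,q)$, but the middle component has the odd ends $\bullet,\beta_2$ and no end $\circ$. Its preimage is a sphere with four ends, so the preimage of this decomposition is not a pants decomposition of $S$ and Lemma~\ref{lem:centralizer} says nothing.
\end{remark}

\subsection{Cocompact groups in cases 2 and 3}

For the signature $(0,5;2,2,2,2,2)$ in case $3$ with $j(x_1)=\bullet$, the comparison of centralizers gives no contradiction: in a good decomposition $j(x_1)$ always has a partner $\circ$, so the group $A_Q$ is $\mathbb Z_2*\mathbb Z_2$. Here a different invariant decides. A closed surface group is two-dimensional, whereas the mapping class group of $S$ is built, up to finite index, out of three free groups, which are one-dimensional.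

Recall that the cohomological dimension of a group is the least length of a projective resolution of the trivial module $\mathbb Z$ over its group ring. It does not increase under passing to subgroups, it is subadditive under extensions, it is at most $1$ for free groups, and it equals $d$ for the fundamental group of a closed aspherical $d$-manifold.

\begin{lemma}\label{lem:cocompact}
In cases $2$ and $3$ the group $\Gamma$ is not cocompact.
\end{lemma}

\begin{proof}
Suppose it is. The type of $\Gamma$ is $(0,5)$ or $(1,2)$, so there are disjoint, non-isotopic, essential curves $\alpha_1,\alpha_2$ on $S_\Gamma$. Let $\omega_1,\omega_2$ be the lifts of their Dehn twists from Lemma~\ref{lem:lift}(a) with $Q=\{\alpha_1,\alpha_2\}$. They commute as homeomorphisms of $U$, because their commutator is a lift of the identity, hence lies in $\Gamma$, and is the identity on $\hat Y$. The finitely generated Fuchsian group $\Gamma$ has a torsion-free subgroup of finite index. The intersection $\Gamma'$ of all subgroups of that index, of which there are finitely many, is a torsion-free characteristic subgroup of finite index in $\Gamma$. It is a closed surface group, normalized by $\omega_1$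 and $\omega_2$.

The twists about $\alpha_1,\alpha_2$ generate a group $\mathbb Z^2$, which acts faithfully on $T(\Gamma)$: for type $(0,5)$ by (F1), and for type $(1,2)$ because the kernel of the action of $\mathrm{Mod}(1,2)$ is finite and $\mathbb Z^2$ is torsion free. Since $\Gamma'$ acts trivially on $T(\Gamma)$, an element $\omega_1^{k_1}\omega_2^{k_2}$ lies in $\Gamma'$ only if $k_1=k_2=0$. So the group $G=\langle\Gamma',\omega_1,\omega_2\rangle$ of homeomorphisms of $U$ is a semidirect product $\Gamma'\rtimes\mathbb Z^2$. It acts on $F(\Gamma)$ through its image in $\mathrm{mod}\,\Gamma$. An element of $G$ acting trivially on $F(\Gamma)$ acts trivially on $T(\Gamma)$, so it lies in $\Gamma'$, so it is trivial by (F3). Hence $G\cong\theta(G)\subset\mathrm{Mod}(S)$.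

\emph{$G$ has dimension $4$.} Let $G$ act on $U\times\mathbb R^2$ by
\[
\gamma(z,r)=(\gamma z,r)\quad(\gamma\in\Gamma'),\qquad \omega_i(z,r)=(\omega_iz,\,r+\mathbf e_i),
\]
where $\mathbf e_1,\mathbf e_2$ is the standard basis of $\mathbb R^2$. If $\gamma\omega_1^{k_1}\omega_2^{k_2}$ has a fixed point, then $k_1=k_2=0$ and $\gamma=1$, so the action is free. It is properly discontinuous: for a compact set $K$ only finitely many $(k_1,k_2)$ occur among the elements $g$ with $gK\cap K\ne\emptyset$, and for each of them only finitely many $\gamma$. It is cocompact because $\Gamma'$ is cocompact on $U$. So every finite-index subgroup of $G$ is the fundamental group of a closed aspherical $4$-manifold and has cohomological dimension $4$.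

\emph{$\mathrm{Mod}(S)$ has virtual dimension at most $3$.} By the Birman exact sequence
\[
1\to\pi_1(S_{g,n})\to\mathrm{PMod}(g,n+1)\to\mathrm{PMod}(g,n)\to1,
\]
where $S_{g,n}$ is a surface of type $(g,n)$, the group $\mathrm{PMod}(0,6)$ is an iterated extension of the free groups $\pi_1(S_{0,5})$, $\pi_1(S_{0,4})$, $\pi_1(S_{0,3})$, and $\mathrm{PMod}(1,3)$ is an iterated extension of $\mathrm{Mod}(1,1)\cong SL(2,\mathbb Z)$ by the free groups $\pi_1(S_{1,1})$ and $\pi_1(S_{1,2})$; moreover $SL(2,\mathbb Z)$ has a free subgroup of finite index. So $\mathrm{Mod}(0,6)$ and $\mathrm{Mod}(1,3)$ have finite-index subgroups of cohomological dimension at most $3$. Intersecting such a subgroup with $\theta(G)$ gives a finite-index subgroup of $\theta(G)\cong G$ of cohomological dimension at most $3$, a contradiction.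
\end{proof}

\subsection{Type (1,2)}

It remains to exclude $\Gamma$ of type $(1,2)$, which can occur only for $m=5$, that is, in cases $2$ and $3$. The signature is $(1,2;2,2)$, excluded by Lemma~\ref{lem:cocompact}, or $(1,2;2,\infty)$. Consider the latter, and let $x_2$ be the puncture. Now $J$ maps $T(1,2)$ to $T(0,5)$ and is not induced by a homeomorphism, so we pass to a quotient of $S_\Gamma$.

Let $\iota$ be the conformal involution of the torus underlying $S_\Gamma$ that has fixed points and exchanges $x_1$ and $x_2$, that is, $z\mapsto x_1+x_2-z$ in the group structure of the torus. Let $O=S_\Gamma/\iota$. This is a sphere with five marked points: four branch points, each denoted by $w$, and the common image $y$ of $x_1,x_2$. By (F5) there is a biholomorphic map $\kappa':T(O)\to\mathrm{Fix}(\iota)$ onto a closed connected submanifold of $T(S_\Gamma)=T(\Gamma)$. Both have dimension $2$, so $\mathrm{Fix}(\iota)=T(\Gamma)$. As in Corollary~\ref{cor:position}, the map $J\kappa':T(O)\to T(B)$ equals $j_*$ for a homeomorphism $j:O\to B$.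

Let $P$ be a good decomposition of $B$, which exists by the table above, and let $P'=j^{-1}(P)$. Let $Q$ be the preimage of $P'$ in the torus, and let $f$ be the lift of $j^{-1}t_Pj$ supported near $Q$. As in Section~\ref{sec:transfer}, $f$ is a product of Dehn twists: each even curve contributes $T_{\beta'}^2T_{\beta''}^2$ and each odd curve contributes $T_{\tilde\beta}$, where the points $w$ count as odd and $y$ counts as even; and $f$ commutes with $\iota$. By (F5), $f_*\kappa'=\kappa'(j^{-1}t_Pj)_*$, so
\[
Jf_*\kappa'=j_*(j^{-1}t_Pj)_*=(t_P)_*\,j_*=(t_P)_*J\kappa',\qquad\text{that is,}\quad Jf_*J^{-1}=(t_P)_* .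
\]
Pants decompositions of a sphere with five marked points are linear, so $P'$ is of one of two kinds.
\begin{itemize}
\item $(w,w\,|\,y\,|\,w,w)$. Both curves are even, and $Q$ consists of four curves. The preimages of the two outer components are annuli, and the preimage of the middle component consists of two copies of it. These four pieces form a cycle, so all four curves are nonseparating on the torus. The component $Y$ is the copy of the middle component that contains $x_1$: a sphere with ends $x_1$ and two boundary curves.
\item $(w,w\,|\,w\,|\,w,y)$. The first curve is even. The component with ends $w,w$ lifts to an annulus whose complement is connected, because it is the preimage of a disc containing branch points. So the two lifts are nonseparating. The second curve is odd. The component with ends $w,y$ lifts to a disc containing $x_1$ and $x_2$, and this is $Y$: a sphere with ends $x_1$, $x_2$ and one boundary curve. The other side of the boundary curve has genus one.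
\end{itemize}
In both cases $Q$ is admissible, and Lemma~\ref{lem:lift}(b) gives $A_Q\cong\mathbb Z_2*\mathbb Z$; in the second case this uses that $x_2$ has order $\infty$. This contradicts Proposition~\ref{prop:transfer}. So $\Gamma$ does not have type $(1,2)$.

\subsection{End of the proof of Theorem~\ref{thm:A}}

By Lemma~\ref{lem:table} and (F2), Sections~\ref{sec:m4} and \ref{sec:m5} cover all possibilities with $\dim F(\Gamma)\ge2$. The surviving pairs are the signatures $(0,4;2,2,2,\infty)$ and $(0,4;2,2,\infty,\infty)$ with $S$ of type $(0,5)$, the signature $(0,5;2,2,2,2,\infty)$ with $S$ of type $(1,3)$, and the signature $(0,6;2,2,2,2,2,2)$ with $S$ of type $(2,1)$. By (F2) the target is then $T(0,5)\cong T(1,2)$, $T(1,3)$ or $T(2,1)$, respectively. Together with the case $\dim F(\Gamma)=1$ this proves Theorem~\ref{thm:A}. \hfill$\square$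

\section{The torsion-free subgroup behind each exception}\label{sec:B}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
We show (4)$\Rightarrow$(3)$\Rightarrow$(2)$\Rightarrow$(1)$\Rightarrow$(4). The implication (2)$\Rightarrow$(1) is \eqref{eq:bers}, and (1)$\Rightarrow$(4) is Theorem~\ref{thm:A}.

\emph{(4)$\Rightarrow$(3).} If $\Gamma$ is torsion free, take $\Gamma_0=\Gamma$. Otherwise let $c_1,\dots,c_n$ be the standard generators, with relations $c_1\cdots c_n=1$ and $c_j^{\nu_j}=1$ if $\nu_j<\infty$. Let $\Gamma_0$ be the kernel of the homomorphism to $\mathbb Z_2=\{0,1\}$ that sends the generators in the second column to $1$ and the others to $0$.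
\begin{center}
\begin{tabular}{l|l|l|c}
signature of $\Gamma$ & sent to $1$ & $\Gamma_0$ & $\dim T(\Gamma)=\dim T(\Gamma_0)$\\ \hline
$(0,4;2,2,2,\infty)$ & all & type $(1,1)$, one puncture & $1$\\
$(0,4;2,2,\infty,\infty)$ & $c_1,c_2$ & type $(0,4)$, four punctures & $1$\\
$(0,5;2,2,2,2,\infty)$ & $c_1,\dots,c_4$ & type $(1,2)$, two punctures & $2$\\
$(0,6;2,2,2,2,2,2)$ & all & type $(2,0)$ & $3$
\end{tabular}
\end{center}
In each row an even number of generators is sent to $1$, so the homomorphism exists. The compactification of $U/\Gamma_0$ is the double covering of the sphere branched over the points whose generators are sent to $1$, which gives its genus; the punctures are the points over the $x_j$ of order $\infty$. Every elliptic element of $\Gamma$ is conjugate to some $c_j$ of order $2$ and maps to $1$, so $\Gamma_0$ is torsion free.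

\emph{(3)$\Rightarrow$(2).} A Beltrami coefficient for $\Gamma$ is one for $\Gamma_0$, and equivalence is defined by $w_\mu|_L$ in both cases. So we have an injective holomorphic map $T(\Gamma)\to T(\Gamma_0)$ between connected manifolds of equal dimension, and its image is open. This is where the condition on dimensions is used. We show that the image is also closed.

The map is isometric for the Teichm\"uller metrics. By a change of base point, which replaces $\Gamma_0\subset\Gamma$ by a quasiconformally conjugate pair of Fuchsian groups, it suffices to consider distances from the base point. By Teichm\"uller's theorem a point of $T(\Gamma)$ other than the base point is represented by a coefficient $k\bar\varphi/|\varphi|$ with $0<k<1$ and $\varphi\ne0$ a holomorphic quadratic differential for $\Gamma$ that is integrable over $U/\Gamma$, and its distance from the base point is determined by $k$. As the index of $\Gamma_0$ is finite, $\varphi$ is integrable over $U/\Gamma_0$. So the same coefficient is a Teichm\"uller coefficient for $\Gamma_0$ and gives the same distance.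

Since $T(\Gamma)$ is complete, the image is closed, hence all of $T(\Gamma_0)$. So the map is biholomorphic. The domain $w^t(U)$ depends only on $w_\mu$, so by the definition of the fiber spaces $F(\Gamma)=F(\Gamma_0)$, with the same projection.

\emph{Last statement.} Let $\Gamma_0$, of type $(g_0,n_0)$, be as in the table. By (F3) the Bers isomorphism $\Phi_0:F(\Gamma)=F(\Gamma_0)\to T(g_0,n_0+1)$ carries $\pi$ to a forgetful map. In the last three rows $(g_0,n_0+1)$ is $(0,5)$, $(1,3)$ and $(2,1)$. Any other isomorphism onto this space is $\Phi_0$ followed by a mapping class, by (F1), and mapping classes permute the forgetful fibrations.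

In the first row $\Phi_0$ maps to $T(1,2)\cong T(0,5)$. It remains to see that the fibers of $T(1,2)\to T(1,1)$ are fibers of a forgetful map of $T(0,5)$. Let $p_1,p_2$ be the punctures of a torus $E$, and let $y$ be their common image under the quotient by the involution $z\mapsto p_1+p_2-z$ exchanging them. Along a fiber of $T(1,2)\to T(1,1)$ the torus $E$ is fixed and only $p_2$ moves relative to $p_1$. The branch points of the quotient are the images of the solutions $r$ of $2r=p_1+p_2$, a translate of the $2$-torsion. A translation of $E$ conjugates the involution to $z\mapsto-z$, so the quotient sphere with its four branch points has constant conformal class. The marked class in $T(0,4)$, obtained by forgetting $y$, varies continuously inside a discrete set over the connected fiber, so it is constant. Hence each fiber of $T(1,2)\to T(1,1)$ lies in a fiber of the forgetful map $T(0,5)\to T(0,4)$. Both kinds of fibers are closed connected one-dimensional submanifolds, so they coincide. Now apply (F1) to $T(0,5)$ as before.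
\end{proof}

\begin{thebibliography}{9}

\bibitem{Bers}
Bers, Acta Math. \textbf{130} (1973).

\bibitem{BG}
Bers and Greenberg, 1971.

\bibitem{EK}
Earle and Kra, Duke Math. J. \textbf{41} (1974).

\bibitem{FM}
Farb and Margalit, \emph{A Primer on Mapping Class Groups}.

\bibitem{Harvey}
Harvey, Trans. Amer. Math. Soc. \textbf{153} (1971).

\bibitem{BFS}
\emph{On The Bers Fiber Spaces}, \texttt{http://emis.icm.edu.pl/journals/AASF/Vol24/zhang.pdf}.

\bibitem{Patterson}
Patterson, Proc. Amer. Math. Soc. \textbf{35} (1972).

\bibitem{Royden}
Royden, 1971.

\end{thebibliography}
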